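\title{Negative correlations of the interaction density in $P(\phi)_2$ Euclidean field theory}

\begin{abstract}
In the $P(\phi)_2$ Euclidean field theory with a cutoff function $g\ge0$, are the Wick ordered interaction densities at two points always positively correlated? This was conjectured for even $P$. We show that the inequality fails for every polynomial $P$ bounded below of degree at least $4$, even or not, and for every mass; it fails for cutoffs of arbitrarily small integral and support. The inequality holds for all cutoffs exactly when $\deg P\le2$. For the proof we concentrate the cutoff and the test functions on three tiny discs. In the limit the field theory reduces to three Gaussian variables weighted by exponentials of a Hermite polynomial, and for these the covariance can be computed.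
\end{abstract}

\section{The question and the results}\label{sec:intro}

Fix $m>0$. The free Euclidean scalar field of mass $m$ on $\mathbf{R}^2$ is the Gaussian measure $\mu_0$ on distributions $\phi$ with mean zero and covariance $(-\Delta+m^2)^{-1}$. Thus the variables $\phi(h)$, $h\in C_0^\infty(\mathbf{R}^2)$, are centered and jointly Gaussian, and
\[
E[\phi(h)\phi(h')]=\iint h(x)\,G(x-y)\,h'(y)\,dx\,dy,\qquad G(x)=\frac1{2\pi}K_0(m|x|)>0,
\]
where $E$ is the expectation in $\mu_0$. The kernel $G$ diverges logarithmically at the origin, so $\phi$ has no point values and no powers. Their place is taken by the Wick powers ${:}\phi^n(f){:}=\int f(x)\,{:}\phi(x)^n{:}\,dx$, whose definition is recalled in Section~\ref{sec:prelim}.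

Let $P(X)=\sum_{k=0}^Na_kX^k$ be a real polynomial of degree $N$ that is bounded below; if $P$ is not constant, then $N$ is even and $a_N>0$. For $f\in C_0^\infty(\mathbf{R}^2)$ let
\[
U(f)=\int f(x)\,{:}P(\phi(x)){:}\,dx=\sum_{k=0}^Na_k\,{:}\phi^k(f){:}\,.
\]
For a cutoff function $0\le g\in C_0^\infty(\mathbf{R}^2)$ the interacting expectation and covariance are
\[
\langle F\rangle_g=\frac{E[Fe^{-U(g)}]}{E[e^{-U(g)}]},\qquad
\operatorname{Cov}_g(X,Y)=\langle XY\rangle_g-\langle X\rangle_g\langle Y\rangle_g .
\]
The subject of this paper is the following conjecture from \cite{Pphi2}.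

\medskip
\noindent\textbf{Conjecture} (strong correlations on $P(\phi)$). \emph{If $P$ is even, then for all $x_1,x_2\in\mathbf{R}^2$ and all $0\le g\in C_0^\infty(\mathbf{R}^2)$,}
\[
\langle{:}P(\phi(x_1)){:}\;{:}P(\phi(x_2)){:}\rangle_g\ \ge\ \langle{:}P(\phi(x_1)){:}\rangle_g\,\langle{:}P(\phi(x_2)){:}\rangle_g .
\]

\medskip
Both sides are distributions in $x_1,x_2$, and the inequality is meant after integration against $f_1(x_1)f_2(x_2)$ with arbitrary nonnegative test functions. The conjecture therefore asserts that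
\begin{equation}\label{eq:conj}
\operatorname{Cov}_g\big(U(f_1),U(f_2)\big)\ge0\qquad\text{for all }0\le g,f_1,f_2\in C_0^\infty(\mathbf{R}^2).
\end{equation}

This covariance measures how the theory reacts to a change of the coupling. Since $U$ is linear in its argument, differentiation of the quotient that defines $\langle\,\cdot\,\rangle_{g+tf_2}$ gives, for $t\ge0$,
\begin{equation}\label{eq:response}
\frac{d}{dt}\,\langle U(f_1)\rangle_{g+tf_2}=-\operatorname{Cov}_{g+tf_2}\big(U(f_1),U(f_2)\big).
\end{equation}
So \eqref{eq:conj} says that raising the coupling anywhere lowers the mean interaction density everywhere. The simplest cases agree with this. For $f_1=f_2$ the covariance is a variance. For $g=0$, Wick's formula \eqref{eq:wick1} below gives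
\[
\operatorname{Cov}_0\big(U(f_1),U(f_2)\big)=\sum_{k=1}^Na_k^2\,k!\iint f_1(x)\,G(x-y)^k f_2(y)\,dx\,dy\ \ge0 .
\]
There is also a heuristic reason to guess that \eqref{eq:conj} holds. As $G>0$, large values of $|\phi|$ near one point favor large values of $|\phi|$ near another, and one thinks of the interaction density as growing with $|\phi|$. The weak point is the last step. Wick ordering turns $y^2$ into $y^2-1$, which increases with $|y|$, but it turns $y^4$ into $y^4-6y^2+3$, which decreases for $0<y<\sqrt3$. The answer indeed depends on the degree.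

\begin{theorem}\label{thm:neg}
Let $m>0$ and let $P$ be any real polynomial bounded below with $\deg P\ge4$, even or not. Then there are $0\le g,f_1,f_2\in C_0^\infty(\mathbf{R}^2)$, with $f_1$ and $f_2$ of disjoint supports, such that
\[
\operatorname{Cov}_g\big(U(f_1),U(f_2)\big)<0 .
\]
Moreover $\int g$ can be made arbitrarily small, and all supports can be placed in any prescribed nonempty open set.
\end{theorem}

In particular the conjecture is false: it fails for every even $P$ of degree at least $4$, for instance for $P(\phi)=\phi^4$.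

\begin{theorem}\label{thm:class}
Let $P$ be a real polynomial bounded below. Then \eqref{eq:conj} holds if and only if $\deg P\le2$.
\end{theorem}

The proof of Theorem~\ref{thm:neg} exploits the logarithm in $G$. Let $\delta$ be small and $s=\frac1{2\pi}\log\frac1\delta$. The average of $\phi$ over a disc of radius $\delta$ has variance $s+O(1)$, and the averages over two such discs at distance $\delta^\alpha$, $0<\alpha<1$, have covariance $\alpha s+O(1)$. After division by $\sqrt s$, the averages over finitely many discs form a Gaussian vector whose correlations are the exponents of the distances. On the same scale the average of $s^{-N/2}{:}P(\phi){:}$ over a disc is close to $a_N$ times the $N$th Hermite polynomial of the normalized average, and the lower terms of $P$ drop out. This is why the parity of $P$ plays no role. If $g,f_1,f_2$ are supported on such discs and have integrals of order $s^{-N/2}$, the covariance in \eqref{eq:conj} tends to a covariance in a finite-dimensional model.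

Not every correlation matrix can arise in this way. Among three points the largest distance is at most twice the second largest, so the two smallest of the three exponents coincide. Section~\ref{sec:finite} constructs a counterexample with three variables and a correlation matrix of this shape, Section~\ref{sec:transfer} carries it over to the field, and Section~\ref{sec:quadratic} treats quadratic $P$.

\section{Hermite polynomials, Wick powers and hypercontractivity}\label{sec:prelim}

\paragraph{Hermite polynomials.} Let $\mathrm{He}_n$ be the probabilists' Hermite polynomials: $\mathrm{He}_0=1$, $\mathrm{He}_1=y$ and $y\,\mathrm{He}_n=\mathrm{He}_{n+1}+n\,\mathrm{He}_{n-1}$, so that $\mathrm{He}_2=y^2-1$, $\mathrm{He}_3=y^3-3y$, $\mathrm{He}_4=y^4-6y^2+3$. The polynomial $\mathrm{He}_n$ is monic of degree $n$ and has the parity of $n$. We use four facts.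
\begin{itemize}
\item[(H1)] $\mathrm{He}_n'=n\,\mathrm{He}_{n-1}$.
\item[(H2)] $E[\mathrm{He}_n(y)\mathrm{He}_k(y)]=n!\,\delta_{nk}$ for $y\sim N(0,1)$.
\item[(H3)] $\mathrm{He}_n^2=\sum_{r=0}^n r!\binom nr^2\mathrm{He}_{2n-2r}$.
\item[(H4)] If $(x,y)$ is centered Gaussian with unit variances and covariance $\beta$, then $E[\mathrm{He}_k(x)\,|\,y]=\beta^k\mathrm{He}_k(y)$.
\end{itemize}
The Wick powers of a centered Gaussian variable $Y$ of variance $\sigma^2$ are ${:}Y^n{:}=\sigma^n\mathrm{He}_n(Y/\sigma)$. By (H2) and (H4), $E[{:}X^n{:}\;{:}Y^k{:}]=\delta_{nk}\,n!\,(E[XY])^n$ for jointly Gaussian centered $X,Y$.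

\paragraph{The kernel $G$.} Put $L(x)=\frac1{2\pi}\log\frac1{|x|}$. There is a constant $C_0$, depending on $m$, with
\begin{equation}\label{eq:log}
|G(x)-L(x)|\le C_0\qquad\text{for }0<|x|\le2 .
\end{equation}
Moreover $G\in L^p(\mathbf{R}^2)$ for $1\le p<\infty$, and $\hat G(k)=(k^2+m^2)^{-1}$. The letter $G$ also denotes the operator $(-\Delta+m^2)^{-1}$, so $Gh=G*h$.

\paragraph{Wick powers of the field.} Fix once and for all an even function $0\le\chi\in C_0^\infty(\mathbf{R}^2)$ supported in $|x|\le\frac14$ with $\int\chi=1$, and put $\chi_\varepsilon(x)=\varepsilon^{-2}\chi(x/\varepsilon)$. The mollified field $\phi_\varepsilon=\chi_\varepsilon*\phi$ is a smooth function, and $\phi_\varepsilon(x)=\phi(\chi_\varepsilon(\cdot-x))$ is a centered Gaussian variable. For $f\in C_0^\infty$ the variables ${:}\phi_\varepsilon^n(f){:}=\int f(x)\,{:}\phi_\varepsilon(x)^n{:}\,dx$ converge in $L^2(\mu_0)$ as $\varepsilon\to0$, and ${:}\phi^n(f){:}$ is their limit. Wick's formulas state that for $f,f',h\in C_0^\infty$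
\begin{align}
E[{:}\phi^n(f){:}\;{:}\phi^k(f'){:}]&=\delta_{nk}\,n!\iint f(x)\,G(x-y)^nf'(y)\,dx\,dy,\label{eq:wick1}\\
E[{:}\phi^n(f){:}\;{:}\phi(h)^n{:}]&=n!\int f(x)\,(Gh)(x)^n\,dx.\label{eq:wick2}
\end{align}
If one factor $\phi$ on the left of \eqref{eq:wick1} is replaced by $\phi_\varepsilon$, then $G$ is replaced by $G_\varepsilon=\chi_\varepsilon*G$; this is \eqref{eq:wick2} with $h=\chi_\varepsilon(\cdot-y)$, integrated against $f'(y)$. If both are replaced, $G$ is replaced by the covariance $G_{\varepsilon\varepsilon}=\chi_\varepsilon*\chi_\varepsilon*G$ of $\phi_\varepsilon$.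

\paragraph{Hypercontractivity.} The chaos of order $n$ is the closed linear span in $L^2(\mu_0)$ of the variables ${:}\phi(h)^n{:}$, $h\in C_0^\infty$. It contains ${:}\phi_\varepsilon^n(f){:}$ and ${:}\phi^n(f){:}$. If $X$ lies in the sum of the chaoses of order at most $N$, then \cite{Nelson}
\begin{equation}\label{eq:hyper}
\|X\|_p\le(p-1)^{N/2}\|X\|_2\qquad\text{for }p\ge2 .
\end{equation}
Hence $U(f)\in L^p(\mu_0)$ for all $p<\infty$. For $g\ge0$ also $e^{-U(g)}\in L^p(\mu_0)$ for all $p<\infty$. This standard bound makes $\langle\,\cdot\,\rangle_g$ and the covariances above well defined; the proof of Lemma~\ref{lem:nelson} below, with a fixed $g$ in place of $\chi_\delta$ and $\varepsilon=e^{-\theta}$, reproduces it.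

\section{A counterexample with three Gaussian variables}\label{sec:finite}

Let $N\ge4$ be even, $\lambda>0$ and
\[
w(y)=e^{-\lambda \mathrm{He}_N(y)} .
\]
Since $\mathrm{He}_N$ is even with positive leading coefficient, $w$ is even, and $w$ and all its derivatives are bounded. For $0\le\alpha<\beta<1$ let $(y_1,y_2,y_3)$ be centered Gaussian with covariance matrix
\[
\Gamma_\alpha=\begin{pmatrix}1&\beta&\alpha\\ \beta&1&\alpha\\ \alpha&\alpha&1\end{pmatrix},
\]
let $E_\alpha$ be the expectation in this law, and let $\operatorname{Cov}_\alpha$ be the covariance in the probability measure obtained from it by multiplying with $w(y_1)w(y_3)$ and normalizing. In the field theory, $y_1$ and $y_3$ will sit on the discs that carry $g$, and $y_2$ and $y_3$ on the discs that carry $f_1$ and $f_2$.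

\begin{proposition}\label{prop:finite}
There are $\lambda>0$ and $0<\alpha<\beta<1$ such that $\operatorname{Cov}_\alpha\big(\mathrm{He}_N(y_2),\mathrm{He}_N(y_3)\big)<0$.
\end{proposition}

\subsection{Weak coupling through a common shift}

We take $\alpha$ small, so that the pair $(y_1,y_2)$ is weakly coupled to $y_3$. The structure of the coupling is seen from the representation
\[
(y_1,y_2,y_3)=(y_1',y_2',y_3')+\sqrt\alpha\,\eta\,(1,1,1),
\]
where $\eta\sim N(0,1)$ is independent of $y'$, the variables $y_i'$ have variance $1-\alpha$, the pair $(y_1',y_2')$ has covariance $\beta-\alpha$, and $y_3'$ is independent of this pair. (The representation also shows that $\Gamma_\alpha$ is positive definite.) The two subsystems interact only through the common shift $\sqrt\alpha\,\eta$, so we study how each of them responds to a shift.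

For $\beta\in[0,1]$ let $(x,y)$ be centered Gaussian with unit variances and covariance $\beta$, and define
\[
M_\beta(t)=\frac{E[\mathrm{He}_N(x+t)\,w(y+t)]}{E[w(y+t)]},\qquad \kappa(\beta)=M_\beta''(0).
\]
For $\beta<1$ this describes the subsystem $(y_2,y_1)$; for $\beta=1$ we have $x=y$, and it describes $y_3$. The function $M_\beta$ is even, because $N$ is even, so the response starts at second order. Heuristically, given $\eta$ the two observables have means close to a constant plus $\frac12\kappa(\beta)\alpha\eta^2$ and $\frac12\kappa(1)\alpha\eta^2$; since $\operatorname{Var}\eta^2=2$, their covariance should be $\frac12\alpha^2\kappa(\beta)\kappa(1)$. Lemma~\ref{lem:alpha} confirms this. We first compute $\kappa$. Put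
\[
\Phi_\beta(x,y)=\big(\mathrm{He}_N(x)-M_\beta(0)\big)w(y),
\]
so that $E[\Phi_\beta]=0$. Expectations of functions of a single variable are taken in $N(0,1)$.

\begin{lemma}\label{lem:kappa}
For $\beta\in[0,1]$ we have $E[w]\,\kappa(\beta)=E[(\partial_x+\partial_y)^2\Phi_\beta]$, and
\begin{equation}\label{eq:kappa}
\begin{split}
E[w]\,\kappa(\beta)={}&N(N-1)\beta^{N-2}E[\mathrm{He}_{N-2}w]+2N\beta^{N-1}E[\mathrm{He}_{N-1}w']\\
&+\beta^N\Big(E[\mathrm{He}_Nw'']-\frac{E[\mathrm{He}_Nw]\,E[w'']}{E[w]}\Big).
\end{split}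
\end{equation}
\end{lemma}

\begin{proof}
Let $n(t)=E[\Phi_\beta(x+t,y+t)]$ and $d(t)=E[w(y+t)]>0$, so that $M_\beta(t)=M_\beta(0)+n(t)/d(t)$. The function $n$ is smooth and even with $n(0)=0$, hence $n(t)=\frac12n''(0)t^2+O(t^4)$ and $M_\beta''(0)=n''(0)/d(0)$. This is the first claim. By (H1),
\[
(\partial_x+\partial_y)^2\Phi_\beta=N(N-1)\mathrm{He}_{N-2}(x)w(y)+2N\mathrm{He}_{N-1}(x)w'(y)+\big(\mathrm{He}_N(x)-M_\beta(0)\big)w''(y).
\]
Conditioning on $y$ and using (H4), which also gives $M_\beta(0)=\beta^NE[\mathrm{He}_Nw]/E[w]$, we obtain \eqref{eq:kappa}.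
\end{proof}

\begin{lemma}\label{lem:alpha}
Fix $\lambda>0$ and $\beta\in(0,1)$. As $\alpha\downarrow0$,
\[
\operatorname{Cov}_\alpha\big(\mathrm{He}_N(y_2),\mathrm{He}_N(y_3)\big)=\tfrac12\,\alpha^2\,\kappa(\beta)\,\kappa(1)+O(\alpha^3).
\]
\end{lemma}

\begin{proof}
For $|\alpha|$ small the matrix $\Gamma_\alpha$ is positive definite, since $\Gamma_0$ is. The Gaussian density $p_\Gamma$ has Fourier transform $\exp(-\frac12\sum_{i,j}\Gamma_{ij}k_ik_j)$. For $i<j$ the derivative with respect to the entry $\Gamma_{ij}=\Gamma_{ji}$ multiplies this by $-k_ik_j$, so $\partial p_\Gamma/\partial\Gamma_{ij}=\partial_i\partial_jp_\Gamma$. Two integrations by parts give, for smooth $\Theta$ with polynomially bounded derivatives,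
\[
\frac{d}{d\alpha}E_\alpha[\Theta]=E_\alpha[(\partial_1+\partial_2)\partial_3\Theta].
\]
The function $(\partial_1+\partial_2)\partial_3\Theta$ is of the same kind, so $E_\alpha[\Theta]$ is smooth near $\alpha=0$. At $\alpha=0$ the pair $(y_1,y_2)$ is independent of $y_3$. For a product $\Theta=u(y_1,y_2)v(y_3)$, Taylor's formula therefore reads
\begin{equation}\label{eq:taylor}
E_\alpha[uv]=\sum_{k=0}^2\frac{\alpha^k}{k!}\,E_0[(\partial_1+\partial_2)^ku]\;E_0[\partial_3^kv]+O(\alpha^3).
\end{equation}
If $v$ is even, then $\partial_3v$ is odd and the term $k=1$ vanishes.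

Let $\Phi=\Phi_\beta(y_2,y_1)$ and $\Psi=\Phi_1(y_3,y_3)$. Then $E_0[\Phi]=E_0[\Psi]=0$, and $\Psi$ and $w(y_3)$ are even. Lemma~\ref{lem:kappa} gives $E_0[(\partial_1+\partial_2)^2\Phi]=E[w]\kappa(\beta)$. It also gives $E_0[\partial_3^2\Psi]=E[w]\kappa(1)$, because $\partial_3^2\Psi$ is $(\partial_x+\partial_y)^2\Phi_1$ evaluated on the diagonal. By \eqref{eq:taylor},
\[
E_\alpha[\Phi\Psi]=\tfrac12\alpha^2E[w]^2\kappa(\beta)\kappa(1)+O(\alpha^3),\quad E_\alpha[\Phi\,w(y_3)]=O(\alpha^2),\quad E_\alpha[w(y_1)\Psi]=O(\alpha^2),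
\]
and $Z_\alpha=E_\alpha[w(y_1)w(y_3)]=E[w]^2+O(\alpha^2)$. A covariance does not change when constants are subtracted from its arguments, so
\[
\operatorname{Cov}_\alpha\big(\mathrm{He}_N(y_2),\mathrm{He}_N(y_3)\big)=\frac{E_\alpha[\Phi\Psi]}{Z_\alpha}-\frac{E_\alpha[\Phi\,w(y_3)]\;E_\alpha[w(y_1)\Psi]}{Z_\alpha^2}.
\]
The second term is $O(\alpha^4)$, and the first has the stated form.
\end{proof}

Without the weights the covariance is $N!\,\alpha^N>0$, by (H2) and (H4). For $N\ge4$ this is of higher order than $\alpha^2$. The weights thus create a term that dominates the free covariance for small $\alpha$, and it remains to give $\kappa(\beta)$ and $\kappa(1)$ opposite signs.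

\begin{remark}\label{rem:two}
The variable $y_1$ is what makes opposite signs possible. Take only $y_2,y_3$, with covariance $\alpha\ge0$. With the weight $w(y_3)$ alone, (H4) shows that the covariance of $\mathrm{He}_N(y_2)$ and $\mathrm{He}_N(y_3)$ is $\alpha^N$ times a variance. With the weight $w(y_2)w(y_3)$, the proof of Lemma~\ref{lem:alpha} gives the leading term $\frac12\alpha^2\kappa(1)^2\ge0$.
\end{remark}

\subsection{The signs for $N=4$}

For $N=4$ the mechanism can be seen by hand. Formula \eqref{eq:kappa} reads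
\[
E[w]\,\kappa(\beta)=12\beta^2E[\mathrm{He}_2w]+8\beta^3E[\mathrm{He}_3w']+\beta^4(\cdots),
\]
and we expand in $\lambda$; the error terms are justified for all $N$ in the next subsection, where the bracket $(\cdots)$ is shown to be $O(\lambda^2)$. Since $w'=-4\lambda \mathrm{He}_3w$, we have $E[\mathrm{He}_3w']=-4\lambda\cdot3!+O(\lambda^2)=-24\lambda+O(\lambda^2)$. In $E[\mathrm{He}_2w]$ the orders $1$ and $\lambda$ vanish, because $\mathrm{He}_2$ is orthogonal to $1$ and to $\mathrm{He}_4$. For the order $\lambda^2$, the recurrence gives $y\,\mathrm{He}_4=\mathrm{He}_5+4\mathrm{He}_3$, so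
\[
E[\mathrm{He}_2\mathrm{He}_4^2]=E[(y\,\mathrm{He}_4)^2]-E[\mathrm{He}_4^2]=(120+16\cdot6)-24=192,
\]
and $E[\mathrm{He}_2w]=\frac12\lambda^2\cdot192+O(\lambda^3)=96\lambda^2+O(\lambda^3)$. Altogether
\[
E[w]\,\kappa(\beta)=192\,\lambda\beta^2\,(6\lambda-\beta)+O(\lambda^3\beta^2+\lambda^2\beta^3).
\]
At $\beta=1$ this is $-192\lambda+O(\lambda^2)<0$, and at $\beta=3\lambda$ it is $192\cdot27\,\lambda^4+O(\lambda^5)>0$.

Both terms have a plain meaning. By (H1), $\mathrm{He}_4(x+t)=\mathrm{He}_4(x)+4t\,\mathrm{He}_3(x)+6t^2\mathrm{He}_2(x)+\cdots$. The term $4t\,\mathrm{He}_3$ raises the covariance of $\mathrm{He}_4(x+t)$ and $\mathrm{He}_4(y+t)$ by $96\,t^2\beta^3$, and to first order the weight lowers the mean of $\mathrm{He}_4(x+t)$ by $\lambda$ times this covariance. This is the negative term. The positive term comes from $6t^2\mathrm{He}_2(x)$. The inequality $E[\mathrm{He}_2w]>0$ says that the weighted second moment of $y$ exceeds $1$: the polynomial $\mathrm{He}_4$ has a local maximum at $0$ and its minima at $\pm\sqrt3$,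 and the weight widens the law of $y$. This effect is of higher order in $\lambda$, but it reaches $x$ with the factor $\beta^2$ instead of $\beta^3$, so it wins when $x$ is weakly correlated with $y$.

\subsection{The signs for general $N$}

\begin{proof}[Proof of Proposition~\ref{prop:finite}]
Since $\mathrm{He}_N$ is bounded below, $w\le C$ for $0<\lambda\le1$, and Taylor's formula for the exponential gives
\[
\big|w-1+\lambda \mathrm{He}_N-\tfrac12\lambda^2\mathrm{He}_N^2\big|\le C\lambda^3|\mathrm{He}_N|^3,\qquad |w-1|\le C\lambda|\mathrm{He}_N| ,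
\]
with $C$ independent of $\lambda$ and $y$. We insert this in the expectations in \eqref{eq:kappa}.

\emph{First term.} Because $N\ge4$, the polynomial $\mathrm{He}_{N-2}$ is orthogonal to the constants; it is also orthogonal to $\mathrm{He}_N$. In (H3) the index $2N-2r$ equals $N-2$ for $r=\frac{N+2}2\le N$. Hence
\[
E[\mathrm{He}_{N-2}w]=\tfrac12\lambda^2\,(N-2)!\,r!\tbinom Nr^2+O(\lambda^3),\qquad r=\tfrac{N+2}2,
\]
which is $O(\lambda^2)$ and is positive for small $\lambda$.

\emph{Second term.} From $w'=-\lambda N\mathrm{He}_{N-1}w$ we get $E[\mathrm{He}_{N-1}w']=-\lambda N\,(N-1)!+O(\lambda^2)=-\lambda N!+O(\lambda^2)$.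

\emph{Third term.} We have $w''=-\lambda N(N-1)\mathrm{He}_{N-2}w+\lambda^2N^2\mathrm{He}_{N-1}^2w$. So $E[w'']=O(\lambda)$, and $E[\mathrm{He}_Nw'']=O(\lambda^2)$ because $E[\mathrm{He}_N\mathrm{He}_{N-2}w]=O(\lambda)$. Also $E[\mathrm{He}_Nw]=O(\lambda)$ and $E[w]\to1$. The bracket in \eqref{eq:kappa} is therefore $O(\lambda^2)$.

At $\beta=1$ these three estimates give $E[w]\kappa(1)=-2N\,N!\,\lambda+O(\lambda^2)$. Fix $\lambda>0$ so small that $\kappa(1)<0$ and $E[\mathrm{He}_{N-2}w]>0$. By \eqref{eq:kappa}, $\beta^{2-N}E[w]\kappa(\beta)\to N(N-1)E[\mathrm{He}_{N-2}w]>0$ as $\beta\downarrow0$, so we can fix $\beta\in(0,1)$ with $\kappa(\beta)>0$. By Lemma~\ref{lem:alpha} the covariance is negative for all small $\alpha\in(0,\beta)$.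
\end{proof}

The hypothesis $N\ge4$ entered only through $E[\mathrm{He}_{N-2}]=0$. For $N=2$ the first term of \eqref{eq:kappa} is $2E[w]$ and the others are $O(\lambda)$, so $\kappa(\beta)=2+O(\lambda)$ for all $\beta\in[0,1]$ and no sign change occurs at small $\lambda$, in agreement with Theorem~\ref{thm:class}.

\section{From three variables to three small discs}\label{sec:transfer}

Let $P$ be as in Theorem~\ref{thm:neg}, $N=\deg P$, and fix $\lambda,\alpha,\beta$ as in Proposition~\ref{prop:finite}. Write $\Gamma=\Gamma_\alpha$. For $s\ge1$ put $\delta=e^{-2\pi s}$, so that $L(x)=\rho s$ when $|x|=\delta^\rho$, and let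
\[
\chi_i=\chi_\delta(\cdot-z_i),\qquad z_1=(0,0),\quad z_2=(\delta^\beta,0),\quad z_3=(0,\delta^\alpha).
\]
The support of $\chi_i$ lies in the disc of radius $\delta/4$ about $z_i$. We have $|z_1-z_2|=\delta^\beta$, $|z_1-z_3|=\delta^\alpha$ and $\delta^\alpha\le|z_2-z_3|\le\sqrt2\,\delta^\alpha$, the last because $\alpha<\beta$. Since $\delta\le\delta^{\Gamma_{ij}}$,
\begin{equation}\label{eq:dist}
\tfrac12\,\delta^{\Gamma_{ij}}\le|x-y|\le2\,\delta^{\Gamma_{ij}}\qquad\text{for }x\in\operatorname{supp}\chi_i,\ y\in\operatorname{supp}\chi_j,\ i\ne j .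
\end{equation}
In particular the three supports are disjoint. Define
\[
F_i=\frac{U(\chi_i)}{a_Ns^{N/2}},\qquad g=\frac{\lambda(\chi_1+\chi_3)}{a_Ns^{N/2}},\qquad f_1=\frac{\chi_2}{a_Ns^{N/2}},\qquad f_2=\frac{\chi_3}{a_Ns^{N/2}} .
\]
The functions $g,f_1,f_2$ depend on $s$, are nonnegative and lie in $C_0^\infty$, and
\begin{equation}\label{eq:dict}
U(f_1)=F_2,\qquad U(f_2)=F_3,\qquad U(g)=\lambda(F_1+F_3).
\end{equation}

\subsection{Convergence in law}

The variable $F_i$ is an average of Wick powers, not a function of the average of $\phi$. The next lemma shows that the difference disappears in the limit, because the fluctuations of $\phi$ inside a disc contribute $O(1)$ to covariances of size $s$.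

\begin{lemma}\label{lem:law}
As $s\to\infty$, the vector $(F_1,F_2,F_3)$ converges in law to $(\mathrm{He}_N(y_1),\mathrm{He}_N(y_2),\mathrm{He}_N(y_3))$ with $y\sim N(0,\Gamma)$. Moreover $\sup_{s\ge1}\|F_i\|_p<\infty$ for all $p<\infty$.
\end{lemma}

\begin{proof}
Let $Y_i=s^{-1/2}\phi(\chi_i)$. For $i\ne j$, \eqref{eq:log} and \eqref{eq:dist} give $G(x-y)=\Gamma_{ij}s+O(1)$ uniformly on $\operatorname{supp}\chi_i\times\operatorname{supp}\chi_j$, hence $E[Y_iY_j]\to\Gamma_{ij}$. For $i=j$ substitute $x=z_i+\delta u$, $y=z_i+\delta v$ with $|u|,|v|\le\frac14$. This turns $\chi_i(x)\chi_i(y)\,dx\,dy$ into the probability measure $\chi(u)\chi(v)\,du\,dv$, and by \eqref{eq:log}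
\[
s^{-1}G(x-y)=1+s^{-1}\big(L(u-v)+O(1)\big).
\]
All powers of $L(u-v)$ are integrable against $\chi(u)\chi(v)$, and $\int\chi(v)L(u-v)\,dv$ is bounded for $|u|\le\frac14$, so that $s^{-1}G\chi_i=1+O(s^{-1})$ uniformly on $\operatorname{supp}\chi_i$. By dominated convergence, for every $n\ge1$ the three quantities
\[
I_n=s^{-n}\!\iint\chi_i(x)G(x-y)^n\chi_i(y)\,dx\,dy,\qquad J_n=s^{-n}\!\int\chi_i\,(G\chi_i)^n,\qquad \sigma^{2n}=I_1^{\,n}
\]
tend to $1$ and are bounded for $s\ge1$; here $\sigma^2=I_1=E[Y_i^2]$. Thus the covariance matrix of the Gaussian vector $Y$ tends to $\Gamma$, and $Y\to y$ in law.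

By \eqref{eq:wick1} and \eqref{eq:wick2},
\[
\big\|s^{-n/2}{:}\phi^n(\chi_i){:}\big\|_2^2=n!\,I_n,\qquad
\big\|s^{-N/2}{:}\phi^N(\chi_i){:}-{:}Y_i^N{:}\big\|_2^2=N!\,\big(I_N-2J_N+\sigma^{2N}\big)\to0 .
\]
In $F_i=\sum_{n\le N}(a_n/a_N)\,s^{-(N-n)/2}\,s^{-n/2}{:}\phi^n(\chi_i){:}$ the terms with $n<N$ are bounded in $L^2$ up to the factor $s^{-(N-n)/2}\to0$. Hence $\|F_i\|_2$ is bounded and $\|F_i-{:}Y_i^N{:}\|_2\to0$. The coefficients of the polynomial $\sigma^N\mathrm{He}_N(\cdot/\sigma)$ tend to those of $\mathrm{He}_N$ as $\sigma\to1$, so also $\|F_i-\mathrm{He}_N(Y_i)\|_2\to0$. Convergence in law follows, and the bound in $L^p$ is \eqref{eq:hyper}.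
\end{proof}

\subsection{A uniform bound on the exponential}

Lemma~\ref{lem:law} does not yet give the convergence of expectations that contain $e^{-\lambda(F_1+F_3)}$. The limit $\mathrm{He}_N(y_i)$ is bounded below, but we have no such bound for $F_i$, and the moment bounds \eqref{eq:hyper} alone do not control an exponential of a polynomial of degree $N$. We need a bound on the lower tail of $F_i$ that is uniform in $s$. We compare $F_i$ with a mollified version, which is bounded below, and show that the difference is large only with very small probability. Uniformity in $s$ comes from measuring the mollification scale as a power $\varepsilon=\delta^\theta$: the variance of $\phi_\varepsilon(x)$ is then about $\theta s$, and the normalization $s^{-N/2}$ leaves a lower bound that depends on $\theta$ only.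

\begin{lemma}[uniform Nelson bound]\label{lem:nelson}
There is $s_0\ge1$ such that $\sup_{s\ge s_0}E[e^{-\lambda'F_i}]<\infty$ for every $\lambda'>0$ and $i=1,2,3$.
\end{lemma}

\begin{proof}
By translation invariance of $\mu_0$ it suffices to treat $F=F_1$. Let $\theta\ge8$ and $\varepsilon=\delta^\theta$. The positive constants $C,C_1,C_2,C_3$ below do not depend on $s$ or $\theta$. Put
\[
F^\varepsilon=\frac1{a_Ns^{N/2}}\int\chi_\delta(x)\,{:}P(\phi_\varepsilon(x)){:}\,dx .
\]

\emph{Lower bound for $F^\varepsilon$.} By \eqref{eq:log}, the variance of $\phi_\varepsilon(x)$ is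
\[
\gamma=\iint\chi(u)\chi(v)\,G(\varepsilon(u-v))\,du\,dv=\theta s+O(1),
\]
uniformly in $s$ and $\theta$. Choose $s_0\ge1$ so that $1\le\gamma\le2\theta s$ for all $s\ge s_0$, $\theta\ge8$. With $z=\phi_\varepsilon(x)/\sqrt\gamma$,
\[
\gamma^{-N/2}\,{:}P(\phi_\varepsilon(x)){:}=\sum_{k\le N}a_k\gamma^{(k-N)/2}\mathrm{He}_k(z)\ \ge\ a_N\mathrm{He}_N(z)-\sum_{k<N}|a_k|\,|\mathrm{He}_k(z)|\ \ge\ -C_1 ,
\]
because $\gamma\ge1$, $N$ is even and $a_N>0$. This is where the boundedness below of $P$ is used. Since $\chi_\delta\ge0$ and $\int\chi_\delta=1$,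
\begin{equation}\label{eq:lower}
F^\varepsilon\ge-\frac{C_1\gamma^{N/2}}{a_Ns^{N/2}}\ge-C_2\,\theta^{N/2}\qquad\text{almost surely.}
\end{equation}

\emph{The error in $L^2$.} For $1\le n\le N$, the mollified forms of \eqref{eq:wick1} and the evenness of $\chi$ give
\begin{equation}\label{eq:error}
\big\|{:}\phi^n(\chi_\delta){:}-{:}\phi_\varepsilon^n(\chi_\delta){:}\big\|_2^2=n!\int(\chi_\delta*\chi_\delta)(z)\,\big[G^n-2G_\varepsilon^n+G_{\varepsilon\varepsilon}^n\big](z)\,dz .
\end{equation}
From $1-\hat\chi(k)=\int\chi(x)(1-e^{-ikx})\,dx$ we get $|1-\hat\chi(\varepsilon k)|^2\le4\min(1,\varepsilon^2k^2)\le4\varepsilon|k|$. By the Plancherel theorem and Young's inequality,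
\[
\|G-G_\varepsilon\|_2^2\le C\varepsilon\int\frac{|k|\,d^2k}{(k^2+m^2)^2}\le C\varepsilon,\qquad
\|G_\varepsilon-G_{\varepsilon\varepsilon}\|_2=\|\chi_\varepsilon*(G-G_\varepsilon)\|_2\le\|G-G_\varepsilon\|_2 ,
\]
and $\|G_\varepsilon\|_p,\|G_{\varepsilon\varepsilon}\|_p\le\|G\|_p$. The function $\chi_\delta*\chi_\delta$ is supported in $|z|\le1$ and bounded by $C\delta^{-2}$. For $a,b\ge0$ we have $|a^n-b^n|\le n|a-b|(a+b)^{n-1}$, so by the Cauchy--Schwarz inequality
\[
\int_{|z|\le1}|G^n-G_\varepsilon^n|\,dz\le n\,\|G-G_\varepsilon\|_2\Big(\int_{|z|\le1}(G+G_\varepsilon)^{2n-2}dz\Big)^{1/2}\le C\varepsilon^{1/2},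
\]
where the last integral is $\pi$ for $n=1$ and at most $(2\|G\|_{2n-2})^{2n-2}$ for $n\ge2$. The same estimate holds with $G_\varepsilon,G_{\varepsilon\varepsilon}$ in place of $G,G_\varepsilon$. The right side of \eqref{eq:error} is therefore at most $C\delta^{-2}\varepsilon^{1/2}$. Summing over $n$ and using $s\ge1$ and $\frac\theta4-1\ge\frac\theta8$, we obtain
\begin{equation}\label{eq:L2}
\|F-F^\varepsilon\|_2\le C\delta^{-1}\varepsilon^{1/4}=C\delta^{\theta/4-1}\le C\delta^{\theta/8}=Ce^{-\pi s\theta/4}\le C_3\,e^{-\pi\theta/4}.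
\end{equation}
The condition $\theta\ge8$ serves to absorb the loss $\delta^{-1}$ caused by the concentration of $\chi_\delta$.

\emph{The tail.} If $F\le-C_2\theta^{N/2}-1$, then $|F-F^\varepsilon|\ge1$ by \eqref{eq:lower}. The difference $F-F^\varepsilon$ lies in the chaoses of order at most $N$. We spend half of the exponential decay in \eqref{eq:L2} on the constant in \eqref{eq:hyper}: for $p=1+e^{\pi\theta/(4N)}\ge2$ we have $(p-1)^{N/2}=e^{\pi\theta/8}$, and Chebyshev's inequality gives
\[
\mu_0\big(F\le-C_2\theta^{N/2}-1\big)\le\|F-F^\varepsilon\|_p^p\le\big[C_3e^{-\pi\theta/8}\big]^p\le e^{-p}\le\exp\big(-e^{\pi\theta/(4N)}\big)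
\]
for $\theta\ge\theta_0$, where $\theta_0\ge8$ is chosen with $C_3e^{-\pi\theta_0/8}\le e^{-1}$ and does not depend on $s$. Let $r_0=C_2\theta_0^{N/2}+1$. Every $r\ge r_0$ has the form $C_2\theta^{N/2}+1$ with $\theta=((r-1)/C_2)^{2/N}\ge\theta_0$. Taking expectations in the pointwise bound $e^{-\lambda'F}\le e^{\lambda'r_0}+\int_{r_0}^\infty\lambda'e^{\lambda'r}\mathbf{1}_{\{F\le-r\}}\,dr$, we get
\[
E[e^{-\lambda'F}]\le e^{\lambda'r_0}+\int_{r_0}^\infty\lambda'\exp\Big(\lambda'r-\exp\Big[\frac{\pi}{4N}\Big(\frac{r-1}{C_2}\Big)^{2/N}\Big]\Big)\,dr .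
\]
For every $c>0$ the function $\exp[c\,r^{2/N}]$ eventually exceeds any multiple of $r$, so the integral is finite. The bound does not depend on $s$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:neg}}

For $j,k\in\{0,1\}$ let $V_{jk}=F_2^{\,j}F_3^{\,k}e^{-\lambda(F_1+F_3)}$. By H\"older's inequality,
\[
\|V_{jk}\|_2\le\|F_2^{\,j}\|_8\,\|F_3^{\,k}\|_8\,E[e^{-8\lambda F_1}]^{1/8}\,E[e^{-8\lambda F_3}]^{1/8},
\]
which is bounded uniformly in $s\ge s_0$ by Lemmas~\ref{lem:law} and~\ref{lem:nelson}. Each $V_{jk}$ is a continuous function of $(F_1,F_2,F_3)$, so it converges in law by Lemma~\ref{lem:law}. Variables that are bounded in $L^2$ are uniformly integrable, and for uniformly integrable variables convergence in law implies convergence of the expectations. Hence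
\[
E[V_{jk}]\ \to\ E_\alpha\big[\mathrm{He}_N(y_2)^j\,\mathrm{He}_N(y_3)^k\,w(y_1)w(y_3)\big]\qquad(s\to\infty),
\]
and for $j=k=0$ the limit is positive. By \eqref{eq:dict} and Proposition~\ref{prop:finite},
\[
\operatorname{Cov}_{g}\big(U(f_1),U(f_2)\big)=\frac{E[V_{11}]}{E[V_{00}]}-\frac{E[V_{10}]\,E[V_{01}]}{E[V_{00}]^2}\ \to\ \operatorname{Cov}_\alpha\big(\mathrm{He}_N(y_2),\mathrm{He}_N(y_3)\big)<0 .
\]
So the covariance is negative for all large $s$. The supports of $f_1$ and $f_2$ are disjoint by \eqref{eq:dist}. Finally $\int g=2\lambda/(a_Ns^{N/2})\to0$, and all supports lie in the disc of radius $2\delta^\alpha$ about the origin, which shrinks to a point because $\alpha>0$. Since $\mu_0$ is translation invariant, the configuration can be moved into any nonempty open set. \hfill$\square$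

\medskip
In terms of \eqref{eq:response}, the example shows the following: for large $s$, a small increase of the coupling on the third disc raises the mean of the interaction density averaged over the second disc, which lies outside the support of $g$.

\section{Quadratic polynomials}\label{sec:quadratic}

We prove Theorem~\ref{thm:class}. If $\deg P\ge4$, then \eqref{eq:conj} fails by Theorem~\ref{thm:neg}. Odd degrees are excluded because $P$ is bounded below. If $P$ is constant, then $U(f)$ is constant and \eqref{eq:conj} holds with equality. It remains to prove \eqref{eq:conj} for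
\[
P(X)=aX^2+bX+a_0,\qquad a>0 .
\]
Fix $0\le g\in C_0^\infty$. The interacting measure is Gaussian, so the covariance can be written in terms of its mean and covariance operator, and the required signs follow from the maximum principle. Below $(\cdot,\cdot)$ is the inner product of the real space $L^2(\mathbf{R}^2)$, and $g$ also denotes multiplication by $g$.

\begin{lemma}\label{lem:gauss}
The operator $T=2a\,G^{1/2}gG^{1/2}$ on $L^2(\mathbf{R}^2)$ is nonnegative and Hilbert--Schmidt. Let $R=G^{1/2}(1+T)^{-1}G^{1/2}$. Under $\langle\,\cdot\,\rangle_g$ the variables $\phi(h)$, $h\in C_0^\infty$, are jointly Gaussian with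
\[
\langle\phi(h)\rangle_g=-b\,(h,Rg),\qquad \operatorname{Cov}_g\big(\phi(h),\phi(h')\big)=(h,Rh').
\]
\end{lemma}

\begin{proof}
We have $T\ge0$ because $a>0$ and $g\ge0$, and $\operatorname{tr}T^2=4a^2\iint g(x)G(x-y)^2g(y)\,dx\,dy<\infty$ because $G\in L^2$. To diagonalize $U(g)$ we pass to a process with unit covariance. Since $\|\phi(h)\|_2^2=\|G^{1/2}h\|_2^2$ and $G^{1/2}C_0^\infty$ is dense in $L^2(\mathbf{R}^2)$, the map $G^{1/2}h\mapsto\phi(h)$ extends to a linear isometry $\xi$ from $L^2(\mathbf{R}^2)$ into the chaos of order $1$. Let $(e_k)$ be an orthonormal basis of eigenvectors of $T$, with eigenvalues $\tau_k\ge0$, $\sum\tau_k^2<\infty$. Under $\mu_0$ the $\xi_k=\xi(e_k)$ are independent standard normal variables. Put $\rho_k=(e_k,G^{1/2}g)$, so that $\phi(g)=\sum_k\rho_k\xi_k$.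

We claim that $a\,{:}\phi^2(g){:}=\frac12\sum_k\tau_k(\xi_k^2-1)$. The series converges in $L^2$, and both sides lie in the chaos of order $2$, so it suffices to compare their inner products with ${:}\phi(h)^2{:}$. Let $\psi=G^{1/2}h$. By \eqref{eq:wick2} the left side gives $2a\int g\,(Gh)^2=(\psi,T\psi)$. The right side gives $\frac12\sum_k\tau_k\cdot2(e_k,\psi)^2=(\psi,T\psi)$. Hence
\[
U(g)=a_0\int g+\sum_k\Big[\tfrac12\tau_k(\xi_k^2-1)+b\rho_k\xi_k\Big].
\]
For each $n$ the sum over $k>n$ is independent of $\xi_1,\dots,\xi_n$ under $\mu_0$. The law of $(\xi_1,\dots,\xi_n)$ under $\langle\,\cdot\,\rangle_g$ therefore has a density proportional to $\prod_{k\le n}\exp\big(-\frac12(1+\tau_k)\xi_k^2-b\rho_k\xi_k\big)$. So the $\xi_k$ are independent Gaussian variables with mean $-b\rho_k/(1+\tau_k)$ and variance $1/(1+\tau_k)$. The series $\phi(h)=\sum_k(e_k,\psi)\xi_k$ converges in $L^2(\mu_0)$, hence in probability for the interacting measure, which is absolutely continuous with respect to $\mu_0$. Its partial sums are Gaussian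 under $\langle\,\cdot\,\rangle_g$, and their means and variances converge to
\[
-b\sum_k\frac{(e_k,\psi)\rho_k}{1+\tau_k}=-b\,(h,Rg),\qquad\sum_k\frac{(e_k,\psi)^2}{1+\tau_k}=(h,Rh).
\]
Thus every $\phi(h)$ is Gaussian with this mean and variance, and the lemma follows by linearity in $h$ and polarization.
\end{proof}

The operator $R$ inverts $-\Delta+m^2+2ag$, and this gives the two signs that we need. The first is the positivity of $R$, which is enough when $b=0$. When $b\ne0$ the field acquires the mean $-bRg$, and the slope of $P$ at the mean is $2a(-bRg)+b=b\,(1-2aRg)$. The covariance contains the product of these slopes at two points, so we must also know that the slope has the same sign everywhere.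

\begin{lemma}\label{lem:max}
If $0\le f\in C_0^\infty$, then $Rf$ is a smooth function and $Rf\ge0$. The function $v=1-2aRg$ satisfies $v\ge0$.
\end{lemma}

\begin{proof}
Let $f\in C_0^\infty$, $u=Rf$ and $\psi=(1+T)^{-1}G^{1/2}f$, so that $u=G^{1/2}\psi\in L^2$. From $\psi=G^{1/2}f-T\psi=G^{1/2}(f-2agu)$ we get
\[
u=G(f-2agu).
\]
If $u$ lies in the Sobolev space $H^k$, then so does $f-2agu$, and $u\in H^{k+2}$. Hence $u$ is smooth and $(-\Delta+m^2+2ag)u=f$. The function $h=f-2agu$ is in $L^2$ with compact support $S$, so $|u(x)|\le\|h\|_2\,\|G\|_{L^2(x-S)}\to0$ as $|x|\to\infty$.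

Let $f\ge0$ and suppose that $u$ takes a negative value. As $u\to0$ at infinity, $u$ attains a negative minimum at some $x_0$. There $-\Delta u\le0$, and $(m^2+2ag)u<0$ because $m>0$ and $g\ge0$. This contradicts $(-\Delta+m^2+2ag)u=f\ge0$. For $v$, the case $f=g$ shows that $v$ is smooth, tends to $1$ at infinity and satisfies
\[
(-\Delta+m^2+2ag)v=(m^2+2ag)-2ag=m^2>0 ,
\]
and a negative minimum of $v$ is excluded in the same way.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:class}]
Let $0\le f_1,f_2\in C_0^\infty$ and $U_\varepsilon(f)=\int f(x)\,{:}P(\phi_\varepsilon(x)){:}\,dx$. By Lemma~\ref{lem:gauss}, under $\langle\,\cdot\,\rangle_g$ the variables $\phi_\varepsilon(x)$ are jointly Gaussian with mean $\bar\phi_\varepsilon(x)=-b\,(\chi_\varepsilon*Rg)(x)$ and covariance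
\[
R_\varepsilon(x,y)=\big(\chi_\varepsilon(\cdot-x),R\,\chi_\varepsilon(\cdot-y)\big),
\]
and $R_\varepsilon\ge0$ by Lemma~\ref{lem:max}. Since $\int\chi_\varepsilon=1$, we have $2a\bar\phi_\varepsilon+b=b\,(\chi_\varepsilon*v)$. Wick ordering of $\phi_\varepsilon(x)^2$ only subtracts a constant, so with the centered variable $X=\phi_\varepsilon(x)-\bar\phi_\varepsilon(x)$,
\[
{:}P(\phi_\varepsilon(x)){:}=aX^2+b\,(\chi_\varepsilon*v)(x)\,X+\text{const}.
\]
For centered jointly Gaussian $X,Y$ with covariance $c$, the covariance of $X^2$ and $Y^2$ is $2c^2$, and the covariances of $X^2$ with $Y$ and of $X$ with $Y^2$ vanish. Therefore $\operatorname{Cov}_g\big(U_\varepsilon(f_1),U_\varepsilon(f_2)\big)$ equals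
\[
\iint f_1(x)f_2(y)\Big[2a^2R_\varepsilon(x,y)^2+b^2(\chi_\varepsilon*v)(x)\,(\chi_\varepsilon*v)(y)\,R_\varepsilon(x,y)\Big]dx\,dy\ \ge0 ,
\]
where we used $v\ge0$ and $R_\varepsilon\ge0$. As $\varepsilon\to0$, $U_\varepsilon(f_i)\to U(f_i)$ in $L^2(\mu_0)$, hence in $L^4(\mu_0)$ by \eqref{eq:hyper}, and so $U_\varepsilon(f_1)U_\varepsilon(f_2)\to U(f_1)U(f_2)$ in $L^2(\mu_0)$. The density $e^{-U(g)}/E[e^{-U(g)}]$ is in $L^2(\mu_0)$. The covariances therefore converge, and $\operatorname{Cov}_g(U(f_1),U(f_2))\ge0$.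
\end{proof}

\begin{thebibliography}{9}

\bibitem{Nelson}
Nelson, J. Funct. Anal. \textbf{12} (1973).

\bibitem{Pphi2}
\emph{The $P(\phi)_2$ Euclidean quantum field theory as classical statistical mechanics},
\texttt{http://math.caltech.edu/SimonPapers/33b.pdf}.

\end{thebibliography}
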